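\title{The minimum of entropy over volume for once-punctured torus bundles}

\begin{abstract}
For a pseudo-Anosov mapping class $\phi$ of the once-punctured torus we compare the entropy $\operatorname{ent}(\phi)$ with the hyperbolic volume $\operatorname{vol}(\phi)$ of the mapping torus. We prove that the ratio $\operatorname{ent}(\phi)/\operatorname{vol}(\phi)$ is at least $c=\log\frac{3+\sqrt5}{2}\big/2v_3\approx0.4741$, where $v_3$ is the volume of the regular ideal tetrahedron, and that equality holds exactly for the classes conjugate to $\pm\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)^n$, $n\ge1$. More precisely, $\operatorname{ent}(\phi)\ge c\operatorname{vol}(\phi)+b(\phi)/200$, where $b(\phi)$ counts the exponents larger than one in the normal form $\pm R^{a_1}L^{a_2}\cdots L^{a_N}$ of $\phi$. Both quantities are split into local contributions, one for each exponent larger than one, and the contributions are compared case by case.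
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma_{1,1}=(\mathbb R^2\setminus\mathbb Z^2)/\mathbb Z^2$ be the once-punctured torus. Its mapping class group $\mathcal M(\Sigma_{1,1})$ is identified with $\mathrm{SL}(2,\mathbb Z)$, a matrix acting linearly. A class $\phi$ is pseudo-Anosov when $|\operatorname{tr}\phi|>2$; we write $\mathcal M^{\mathrm{PA}}(\Sigma_{1,1})$ for the set of these classes. Two numbers measure the complexity of such a $\phi$.
\begin{itemize}
\item The linear map stretches one eigendirection by the spectral radius $\lambda(\phi)>1$ of the matrix, the \emph{dilatation}, and contracts the other by $1/\lambda(\phi)$. The \emph{entropy} is $\operatorname{ent}(\phi)=\log\lambda(\phi)$.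
\item The mapping torus $\mathbb T(\phi)=\Sigma_{1,1}\times[0,1]/\bigl((x,1)\sim(\phi(x),0)\bigr)$ has a complete hyperbolic structure of finite volume, unique up to isometry. Its volume is $\operatorname{vol}(\phi)$.
\end{itemize}
Both numbers are conjugacy invariants, and both are multiplied by $n$ when $\phi$ is replaced by $\phi^n$, because $\mathbb T(\phi^n)$ is an $n$-fold cover of $\mathbb T(\phi)$. The quantity to study is therefore the ratio, and we put
\[
\mathcal I(\Sigma_{1,1})=\inf\Bigl\{\frac{\operatorname{ent}(\phi)}{\operatorname{vol}(\phi)}:\phi\in\mathcal M^{\mathrm{PA}}(\Sigma_{1,1})\Bigr\}.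
\]

Let $\tau_1,\tau_2$ be the standard generators, Dehn twists along two simple closed curves that meet once, with $\tau_1=R=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ and $\tau_2^{-1}=L=\left(\begin{smallmatrix}1&0\\1&1\end{smallmatrix}\right)$. Let $\mu=\frac{1+\sqrt5}2$ and let $v_3=1.014942$ be the volume of the regular ideal tetrahedron; $\log\mu=0.481212$. The matrix $RL=\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$ has dilatation $\frac{3+\sqrt5}2=\mu^2$, and $\operatorname{vol}(RL)=2v_3$ \cite{EV}. Its ratio is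
\[
c=\frac{\log\mu}{v_3}=0.474127\ldots
\]
Conjecture 6.10 of \cite{EV} states that $\mathcal I(\Sigma_{1,1})=c$. We prove it in a quantitative form. Every pseudo-Anosov $\phi\in\mathrm{SL}(2,\mathbb Z)$ is conjugate to
\begin{equation}\label{eq:normal}
\pm R^{a_1}L^{a_2}\cdots R^{a_{N-1}}L^{a_N},\qquad a_j\ge1,\quad N\ge2\text{ even},
\end{equation}
and the cyclic word is unique. Let $b(\phi)=\#\{j:a_j\ge2\}$.

\begin{theorem}\label{thm:main}
For every $\phi\in\mathcal M^{\mathrm{PA}}(\Sigma_{1,1})$,
\[
\operatorname{ent}(\phi)\ \ge\ c\cdot\operatorname{vol}(\phi)+\tfrac1{200}\,b(\phi).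
\]
Hence $\mathcal I(\Sigma_{1,1})=c=\operatorname{ent}(\tau_1\tau_2^{-1})/\operatorname{vol}(\tau_1\tau_2^{-1})$. The infimum is attained exactly by the classes conjugate to $\pm(\tau_1\tau_2^{-1})^n$, $n\ge1$.
\end{theorem}

Two simple bounds explain why $c$ is the natural guess. Take the sign $+$ in \eqref{eq:normal} and let $M=\sum_ja_j$ be the number of letters. Since $R^a\ge R$ and $L^a\ge L$ entrywise, $\phi^n\ge(RL)^{nN/2}$ entrywise for all $n$, so $\operatorname{ent}(\phi)\ge N\log\mu$. On the other side, $\mathbb T(\phi)$ is a union of $M$ hyperbolic ideal tetrahedra (Theorem~\ref{thm:layered} below), each of volume at most $v_3$, so $c\operatorname{vol}(\phi)\le M\log\mu$. The two bounds meet when $M=N$, that is, for the powers of $RL$, where both are equalities. For other words they leave a gap, and the second bound cannot be matched on the entropy side: $R^2L=\left(\begin{smallmatrix}3&2\\1&1\end{smallmatrix}\right)$ has entropy $\log(2+\sqrt3)<1.317$, while $3\log\mu>1.443$. An exponent $a_j\ge2$ thus adds both entropy and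 volume to the baseline $N\log\mu=c\cdot Nv_3$, and the theorem says that the added entropy always wins. For large exponents it wins easily: $\operatorname{tr}R^aL=a+2$, so the entropy of $R^aL$ is unbounded, while $\operatorname{vol}(R^aL)\le4v_3$ for $a\ge3$ by Propositions~\ref{prop:charge} and~\ref{prop:long}. For $a_j=2$ the margin that we obtain is below $0.01$ in several cases, and most of the work goes there.

The proof writes $\operatorname{ent}(\phi)-N\log\mu$ exactly, and bounds $\operatorname{vol}(\phi)-Nv_3$ from above, as sums with one term for each exponent $a_j\ge2$. Each term depends only on a few neighboring exponents, so finitely many comparisons finish the proof. Each localization rests on a telescoping device: free positive parameters in a product formula for $\lambda(\phi)$, and linear functions of the dihedral angles that cancel because of the edge equations of the triangulation. Section~\ref{sec:model} shows both devices in the smallest case. The inputs taken from the literature are the normal form \eqref{eq:normal},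 the value $\operatorname{vol}(RL)=2v_3$, the volume formula for ideal tetrahedra, and Theorem~\ref{thm:layered}. The numerical input consists of finitely many values of the Lobachevsky function; the entries of Table~\ref{tab:psi} built from them are needed only to accuracy $5\cdot10^{-4}$.

\section{Words, tetrahedra and angles}\label{sec:background}

Replacing $\phi$ by $\phi^2$ doubles $\operatorname{ent}$, $\operatorname{vol}$ and $b$. So we assume until the end of Section~\ref{sec:compare} that $\phi$ is the word \eqref{eq:normal} with sign $+$. We extend $(a_j)$ to a sequence of period $N$ indexed by $\mathbb Z$. The $a_j$ are the \emph{syllables}; a syllable is \emph{big} if $a_j\ge2$ and a \emph{one} otherwise. Sums and products over syllables run over one period.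

\subsection{The dilatation as a product}
Let $x_j=[a_j;a_{j+1},a_{j+2},\dots]$ be the continued fraction, so that $x_j=a_j+\alpha_j$ with $\alpha_j=1/x_{j+1}\in(0,1)$ and $x_{j+N}=x_j$. Then
\begin{equation}\label{eq:prod}
\lambda(\phi)=\prod_{j=1}^Nx_j .
\end{equation}
Indeed, put $K_a=\left(\begin{smallmatrix}a&1\\1&0\end{smallmatrix}\right)$ and $J=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$. Then $R^aJ=K_a=JL^a$ and $J^2=I$, so $\phi=K_{a_1}\cdots K_{a_N}$. Since $K_{a_j}(x_{j+1},1)^T=(a_jx_{j+1}+1,x_{j+1})^T=x_{j+1}(x_j,1)^T$, the vector $(x_1,1)^T$ is an eigenvector of $\phi$ with eigenvalue $\prod_jx_j>1$. The other eigenvalue is its inverse, because $\det\phi=1$.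

\subsection{Ideal tetrahedra}
The Lobachevsky function is $\Lambda(\theta)=-\int_0^\theta\log|2\sin t|\,dt$. It is odd and $\pi$-periodic, and $\Lambda(2\theta)=2\Lambda(\theta)+2\Lambda(\theta+\frac\pi2)$. In an ideal hyperbolic tetrahedron opposite edges have equal dihedral angles, the three angles $\theta_1,\theta_2,\theta_3$ sum to $\pi$, and the volume is
\[
V(\theta_1,\theta_2,\theta_3)=\Lambda(\theta_1)+\Lambda(\theta_2)+\Lambda(\theta_3);
\]
in particular $v_3=3\Lambda(\frac\pi3)$. Let $\mathcal T$ be the closed simplex $\{\theta_1+\theta_2+\theta_3=\pi,\ \theta_i\ge0\}$, and for $t\in[0,\pi]$ let $f(t)=V(t,\frac{\pi-t}2,\frac{\pi-t}2)$.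

\begin{lemma}\label{lem:concave}
The function $V$ is concave on $\mathcal T$ with maximum $v_3$, and $V(\theta_1,\theta_2,\theta_3)\le f(\theta_i)$ for each $i$. Moreover $f'(t)=-\log(2\sin\frac t2)$, the function $f$ is concave on $[0,\pi]$, and $f(\pi)=0$, $f(\frac\pi2)=2\Lambda(\frac\pi4)=0.915966$, $f(\frac{2\pi}3)=\frac23v_3$.
\end{lemma}

\begin{proof}
We have $\Lambda''=-\cot$. In the coordinates $(\theta_1,\theta_2)$ on the interior of $\mathcal T$, minus the Hessian of $V$ is
\[
\begin{pmatrix}\cot\theta_1+\cot\theta_3&\cot\theta_3\\ \cot\theta_3&\cot\theta_2+\cot\theta_3\end{pmatrix}.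
\]
Its determinant is $\cot\theta_1\cot\theta_2+(\cot\theta_1+\cot\theta_2)\cot\theta_3$, which is $1$ by the addition formula for $\cot\theta_3=-\cot(\theta_1+\theta_2)$. Its first diagonal entry is $\sin(\theta_1+\theta_3)/(\sin\theta_1\sin\theta_3)>0$. So $V$ is concave in the interior, and on $\mathcal T$ by continuity. A concave symmetric function does not decrease when we average over all permutations of the angles, or over the exchange of two of them; this gives $V\le v_3$ and $V\le f(\theta_i)$. Next, $f'(t)=-\log(2\sin t)+\log(2\cos\frac t2)=-\log(2\sin\frac t2)$, which decreases on $(0,\pi]$. As $f(0)=2\Lambda(\frac\pi2)=0$, integration gives $f(t)=2\Lambda(\frac t2)$, and the three values follow.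
\end{proof}

\subsection{The layered triangulation}
A primitive vector $\pm(p,q)^T\in\mathbb Z^2$ has \emph{slope} $p/q\in\mathbb Q\cup\{\infty\}$, and the segment from $0$ to $(p,q)$ projects to an arc in $\Sigma_{1,1}$ from the puncture to itself. Matrices act on slopes by M\"obius transformations. The slopes $0,1,\infty$, and hence their images under any $g\in\mathrm{SL}(2,\mathbb Z)$, cut $\Sigma_{1,1}$ into two ideal triangles; the triples $g\{0,1,\infty\}$ are the triangles of the Farey triangulation.

Let $g_i$ be the product of the first $i$ letters of $\phi$ for $0\le i\le M$, extended to $i\in\mathbb Z$ by $g_{i+M}=\phi g_i$. Put $e_i=g_i\{0,\infty\}$ and $t_i=g_i\{0,1,\infty\}$. Both $R^{-1}$ and $L^{-1}$ send $\{0,1,\infty\}$ to $\{-1,0,\infty\}$, so $t_{i-1}=g_i\{-1,0,\infty\}$. The two arcs of $e_i$ cut $\Sigma_{1,1}$ into a parallelogram, whose diagonals are the \emph{old} slope $g_i(-1)$ and the \emph{new} slope $g_i(1)$. A parallelogram with both diagonals is a flattened tetrahedron $\Delta_i$: its two lower faces form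 the triangulation $t_{i-1}$ and its two upper faces form $t_i$. The three pairs of opposite edges of $\Delta_i$ are the pair old/new and one pair for each slope of $e_i$. Stacking the $\Delta_i$ triangulates the infinite cyclic cover $\Sigma_{1,1}\times\mathbb R$, and the quotient by $\phi$ is the layered (monodromy) triangulation of $\mathbb T(\phi)$, with $M$ tetrahedra.

\begin{theorem}[Gu\'eritaud \cite{G}; see also Lackenby \cite{La}]\label{thm:layered}
The layered triangulation of $\mathbb T(\phi)$ is realized by positively oriented ideal hyperbolic tetrahedra in the complete hyperbolic structure.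
\end{theorem}

We use three consequences: $\operatorname{vol}(\phi)=\sum_{i=1}^MV(\Delta_i)$, where $V(\Delta_i)$ is $V$ at the dihedral angles of $\Delta_i$; these angles are positive; and the angles around each edge sum to $2\pi$. Let $\omega_i\in(0,\pi)$ be the dihedral angle of $\Delta_i$ at the old and new slopes. The sequence $(\omega_i)$ has period $M$.

The edges of the cyclic cover are the slopes that occur in the $t_i$, and we follow one slope through the stack. If letter $i+1$ is $R$, then $g_{i+1}(\infty)=g_i(\infty)$, $g_{i+1}(0)=g_i(1)$ and $g_{i+1}(-1)=g_i(0)$. If it is $L$, then $g_{i+1}(0)=g_i(0)$, $g_{i+1}(\infty)=g_i(1)$ and $g_{i+1}(-1)=g_i(\infty)$. So at each step the new slope of $\Delta_i$ enters $e_{i+1}$, one slope of $e_i$ stays, and the other becomes the old slope of $\Delta_{i+1}$. The old slope does not return, because it lies outside $g_{i+1}[0,\infty]$ and the intervals $g_k[0,\infty]$ are nested. Hence a slope $\xi$ is new in some $\Delta_{i-1}$, lies in $e_i,\dots,e_k$, and is old in $\Delta_{k+1}$, and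 its edge equation is
\begin{equation}\label{eq:edge}
\omega_{i-1}+2\sum_{j=i}^{k}\angle(\Delta_j,\xi)+\omega_{k+1}=2\pi ,
\end{equation}
where $\angle(\Delta_j,\xi)$ is the angle of $\Delta_j$ at its two edges of slope $\xi$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\coordinate (p) at (3,0); \coordinate (q) at (0,0); \coordinate (r) at (6,0);
\foreach \k/\x in {0/0.75,1/2.25,2/3.75,3/5.25}{\coordinate (u\k) at (\x,1.8); \draw[thick] (p)--(u\k); \fill (u\k) circle (1.2pt);}
\draw[thick] (q)--(u0); \draw[thick] (r)--(u3);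
\draw (q)--(p)--(r); \draw (u0)--(u3);
\fill (p) circle (1.6pt) node[below]{$\xi$}; \fill (q) circle (1.2pt); \fill (r) circle (1.2pt);
\node[left] at (0.4,1){$e_{-1}$}; \node[right] at (5.6,1){$e_4$};
\node[fill=white,inner sep=1pt] at (1.875,0.9){$e_0$};
\node[fill=white,inner sep=1pt] at (2.625,0.9){$e_1$};
\node[fill=white,inner sep=1pt] at (3.375,0.9){$e_2$};
\node[fill=white,inner sep=1pt] at (4.125,0.9){$e_3$};
\node at (1.05,0.45){$t_{-1}$}; \node at (1.75,1.5){$t_0$}; \node at (3,1.5){$t_1$}; \node at (4.25,1.5){$t_2$}; \node at (4.95,0.45){$t_3$};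
\end{tikzpicture}
\caption{The Farey triangles along a syllable of length $3$. Vertices are slopes, and each thick edge $e_i$ carries one tetrahedron $\Delta_i$. The pivot $\xi$ lies in $e_0,\dots,e_3$; it is the new slope of $\Delta_{-1}$ and the old slope of $\Delta_4$. The tetrahedra $\Delta_0,\Delta_3$ are hinges and $\Delta_1,\Delta_2$ form the fan.}\label{fig:fan}
\end{figure}

Call $\Delta_i$ a \emph{hinge} if letters $i$ and $i+1$ differ. There is one hinge between any two consecutive syllables, so there are $N$ hinges in a period. A syllable of length $a$, formed by letters $i+1,\dots,i+a$, is bounded by the hinges $\Delta_i$ and $\Delta_{i+a}$, and the $a-1$ tetrahedra between them are its \emph{fan}. One slope, the \emph{pivot} of the syllable, stays during these $a$ letters. By the rules above it is new in $\Delta_{i-1}$ and old in $\Delta_{i+a+1}$, since the letters $i$ and $i+a+1$ are of the other kind (Figure~\ref{fig:fan}). We need two cases of \eqref{eq:edge}.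

\emph{Fan tetrahedra.} If $\Delta_j$ is not a hinge, the slope of $e_j$ other than the pivot is new in $\Delta_{j-1}$ and old in $\Delta_{j+1}$. So \eqref{eq:edge} determines the angle at this slope, and the angles of $\Delta_j$ are
\begin{equation}\label{eq:fan}
\omega_j,\qquad \pi-\tfrac12(\omega_{j-1}+\omega_{j+1}),\qquad \tfrac12(\omega_{j-1}+\omega_{j+1})-\omega_j .
\end{equation}

\emph{Ones.} If $\Delta_i,\Delta_{i+1}$ are the hinges of a one and $\epsilon_i,\epsilon_{i+1}$ are their angles at its pivot, then
\begin{equation}\label{eq:one}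
\epsilon_i+\epsilon_{i+1}=\pi-\tfrac12(\omega_{i-1}+\omega_{i+2}).
\end{equation}

\section{The model case: a $2$ between big syllables}\label{sec:model}

Let $a_j=2$ and suppose that $a_{j-1}$ and $a_{j+1}$ are big. Number the tetrahedra so that the hinges of $a_j$ are $\Delta_0,\Delta_2$ and its fan is $\Delta_1$. Each hinge is shared with a neighbor, so we charge $a_j$ with $\frac12V(\Delta_0)+V(\Delta_1)+\frac12V(\Delta_2)$.

\emph{Volume.} The angles are unknown: they depend on the whole word. But they compete. With $m=\frac12(\omega_0+\omega_2)$, formula \eqref{eq:fan} says that $\Delta_1$ has an angle $\pi-m$, so if the hinges are nearly regular, then $\Delta_1$ has an angle near $\frac{2\pi}3$. To use this, bound each volume by a linear function of one angle. The tangent line of $f$ at $\frac\pi2$ gives $f(t)\le f(\frac\pi2)-(t-\frac\pi2)\log\sqrt2$, so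
\[
\tfrac12f(\omega_0)+f(\pi-m)+\tfrac12f(\omega_2)\le2f(\tfrac\pi2)-\bigl[(m-\tfrac\pi2)+(\tfrac\pi2-m)\bigr]\log\sqrt2=2f(\tfrac\pi2)=1.83193 .
\]
The unknown angles have canceled. The syllable must therefore supply entropy $c\cdot1.83193<0.8686$.

\emph{Entropy.} In \eqref{eq:prod} the syllable supplies $\log x_j=\log(2+\alpha_j)$, which is close to $\log2<0.7$ when $a_{j+1}$ is large. The missing entropy sits in the large factor $x_{j+1}$ and has to be moved. For \emph{any} positive sequence $(\beta_j)$ of period $N$,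
\begin{equation}\label{eq:beta}
\lambda(\phi)=\prod_{j=1}^N\frac{x_j+\beta_j}{1+\alpha_j\beta_{j+1}},
\end{equation}
because $1+\alpha_j\beta_{j+1}=(x_{j+1}+\beta_{j+1})/x_{j+1}$, so that the right side telescopes to $\prod_jx_{j+1}$. With $\beta_j=\beta_{j+1}=0.4$ the factor of our syllable is $(2.4+\alpha_j)/(1+0.4\,\alpha_j)$. This is at least $2.4$, since $2.4\cdot0.4<1$, and $\log2.4>0.8754$.

The syllable supplies at least $0.8754-0.8686=0.0068>\frac1{200}$ more than it needs. For $\phi=R^2L^2$ both syllables are of this kind, and Theorem~\ref{thm:main} is proved for this word. The general proof has to handle runs of ones, which have no margin to give away, fans with several tetrahedra, and fans of unbounded length.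

\section{Entropy as a sum over blocks}\label{sec:entropy}

Assume $b(\phi)\ge1$. The factor in \eqref{eq:beta} equals $a_j+\beta_j$, independently of $\alpha_j$, when $\beta_{j+1}=1/(a_j+\beta_j)$. We use this rule at every one, so that a run of ones is evaluated exactly. After a big syllable we reset $\beta$ to a constant, which cuts the dependence on the past.

Cut the periodic sequence into \emph{blocks} $(1^k,a)$: a run of $k\ge0$ ones followed by a big syllable $a$. For each block choose a \emph{start value} $\beta>0$, the value of $\beta_j$ at its first syllable, and put $\beta_{j+1}=1/(1+\beta_j)$ after each one. Let $F_{-1}=1$, $F_0=0$, $F_1=1,\dots$ be the Fibonacci numbers and $p_k=F_{k+1}+F_k\beta$, $r_k=F_k+F_{k-1}\beta$.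

\begin{lemma}\label{lem:block}
For a block $(1^k,a)$ with start value $\beta$, let $\alpha$ be the number $\alpha_j$ of the syllable $a$, let $\beta'$ be the start value of the next block, and put
\[
E=\frac{p_k(a+\alpha)+r_k}{1+\beta'\alpha},\qquad \hat e=\log E-(k+1)\log\mu .
\]
\begin{enumerate}
\item[(a)] $\operatorname{ent}(\phi)=N\log\mu+\sum\hat e$, the sum running over the blocks of a period.
\item[(b)] As a function of $\alpha$, $E$ is monotone, and $\partial E/\partial\alpha$ has the sign of $p_k-\beta'(ap_k+r_k)$.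
\item[(c)] If $\beta<1/\mu$ and $y\ge2$, then $(p_ky+r_k)/\mu^k\ge(p_3y+r_3)/\mu^3$ for all $k\ge2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $p_0=1$, $r_0=\beta$, $p_{i+1}=p_i+r_i$ and $r_{i+1}=p_i$. If the value of $\beta_j$ after $i$ ones is $r_i/p_i$, the next one contributes the factor $1+r_i/p_i=p_{i+1}/p_i$, and the next value is $p_i/p_{i+1}=r_{i+1}/p_{i+1}$. So the $k$ ones contribute $p_k$, the big syllable contributes $(a+\alpha+r_k/p_k)/(1+\beta'\alpha)$, and the block contributes $E$ to \eqref{eq:beta}. The numbers $k+1$ add up to $N$.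

(b) The numerator of the derivative is $p_k(1+\beta'\alpha)-\beta'(p_ka+p_k\alpha+r_k)=p_k-\beta'(ap_k+r_k)$.

(c) We claim that
\[
\frac{p_ky+r_k}{\mu^k}=\frac{(\mu+\beta)(\mu y+1)+(-1)^k\mu^{-2k}(1-\mu\beta)(y-\mu)}{\mu^2+1}.
\]
Multiplied by $\mu^k$, both sides satisfy the Fibonacci recurrence in $k$, the right side being a combination of $\mu^k$ and $(-1/\mu)^k$. For $k=0$ the numerator on the right expands to $(\mu^2+1)(y+\beta)$. For $k=1$, $\mu$ times the numerator expands to $(\mu^3-\mu^{-1})y+(\mu^2+1)(1+\beta y)$, and $\mu^3-\mu^{-1}=2\mu+1-(\mu-1)=\mu^2+1$, so the quotient is $(1+\beta)y+1=p_1y+r_1$. Under the hypotheses $(1-\mu\beta)(y-\mu)>0$, so the minimum over $k\ge2$ is at the smallest odd $k$.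
\end{proof}

Part (c) reduces all long runs to $k=3$. Part (b) guides the choice of start values: $E$ hardly depends on $\alpha$ when $\beta'$ is near $1/(a+r_k/p_k)$, which lies between $\frac13$ and $\frac12$ in the tight case $a=2$. Within this range, raising $\beta'$ moves entropy from a block to the next one, and the values below are tuned so that every block receives enough. The two syllables after $a=a_j$ determine the \emph{end} of the block, and we choose $\beta'$ as follows.
\begin{center}
\begin{tabular}{c|c|c|c|l}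
end & $a_{j+1},a_{j+2}$ & range of $x_{j+1}$ & range of $\alpha$ & $\beta'$\\ \hline
I & $a_{j+1}\ge2$ & $(2,\infty)$ & $(0,\frac12)$ & $0.40$\\
II & $1,\ 1$ & $(\frac32,2)$ & $(\frac12,\frac23)$ & $0.43$\\
III & $1,\ 2$ & $(\frac43,\frac32)$ & $(\frac23,\frac34)$ & $0.43$ if $a=2$, $0.46$ if $a\ge3$\\
IV & $1,\ {\ge3}$ & $(1,\frac43)$ & $(\frac34,1)$ & $0.41$
\end{tabular}
\end{center}
For ends II--IV the range of $x_{j+1}=1+1/x_{j+2}$ comes from $x_{j+2}\in(1,2)$, $(2,3)$, $(3,\infty)$.

\section{Volume as a sum over big syllables}\label{sec:volume}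

\subsection{Linear upper bounds for $V$}
The tangent line in Section~\ref{sec:model} involved one angle. In a longer fan two angles of each tetrahedron must enter, so we use tangent planes. For $\ell_1,\ell_2,\ell_3>0$ let
\[
\Psi(\ell_1,\ell_2,\ell_3)=\max_{\mathcal T}\bigl\{V(\theta_1,\theta_2,\theta_3)+\theta_1\log\ell_1+\theta_2\log\ell_2+\theta_3\log\ell_3\bigr\}.
\]
The function $\Psi$ is symmetric, and by definition, on $\mathcal T$,
\begin{equation}\label{eq:psi}
V(\theta_1,\theta_2,\theta_3)\le\Psi(\ell_1,\ell_2,\ell_3)-\theta_1\log\ell_1-\theta_2\log\ell_2-\theta_3\log\ell_3 .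
\end{equation}
We call the $\ell_i$ \emph{weights}.

\begin{lemma}\label{lem:psi}
\begin{enumerate}
\item[(a)] If $\ell_1,\ell_2,\ell_3$ are the sides of a nondegenerate Euclidean triangle, the maximum defining $\Psi$ is attained at the angles $\theta_i$ opposite the sides $\ell_i$.
\item[(b)] $\Psi(\ell,1,1)=\max_{0\le t\le\pi}\bigl(f(t)+t\log\ell\bigr)$, and this is $\pi\log\ell$ if $\ell\ge2$.
\item[(c)] $\Psi(\ell_1,\ell_2,\ell_3)\ge\pi\log\ell_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The function to be maximized is concave, and its partial derivatives in the $\theta_i$ are $\log\bigl(\ell_i/(2\sin\theta_i)\bigr)$. By the law of sines they are equal at the angles of the triangle, so this interior point of $\mathcal T$ is critical, hence a maximum.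
(b) The formula follows from $V\le f(\theta_1)$, with equality for $\theta_2=\theta_3$. If $\ell\ge2$, the derivative $\log\bigl(\ell/(2\sin\frac t2)\bigr)$ is nonnegative, so the maximum is at $t=\pi$, where $f=0$.
(c) Evaluate at $(0,\pi,0)$, where $V=0$.
\end{proof}

\subsection{Charges}
A big syllable has two \emph{sides}, its two hinges. A side has
\begin{itemize}
\item type $\frac12$ if the adjacent syllable is big;
\item type $*$ if the syllable is a $2$, the adjacent syllable is a one, and the syllable beyond that one is again a $2$;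
\item type $1$ if the adjacent syllable is a one and the side is not of type $*$.
\end{itemize}
The \emph{weight} $|s|$ of a type $s$ is $\frac12$ for $s=\frac12$ and $1$ otherwise; it is the share of the hinge that the syllable pays for. Type $*$ is singled out because in the pattern $2,1,2$ the fan equations \eqref{eq:fan} alone give too weak a bound (Remark~\ref{rem:star}), and \eqref{eq:one} must be used as well. This equation ties the two $2$'s together, so we bound the two hinges jointly and then split the bound. Fix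
\[
\kappa_*=\log\tfrac54,\qquad\sigma=\log\tfrac{21}{20},\qquad P_*=\Psi(e^{\kappa_*},e^{2\sigma},1)-\pi\sigma .
\]
Let $\Delta_i,\Delta_{i+1}$ be the hinges of a one between two $2$'s; the fans of these $2$'s are $\Delta_{i-1}$ and $\Delta_{i+2}$. Apply \eqref{eq:psi} to both hinges, with weight $e^{\kappa_*}$ on $\omega_i,\omega_{i+1}$, weight $e^{2\sigma}$ on $\epsilon_i,\epsilon_{i+1}$ and weight $1$ on the third angles. By \eqref{eq:one}, $-2\sigma(\epsilon_i+\epsilon_{i+1})=-2\pi\sigma+\sigma(\omega_{i-1}+\omega_{i+2})$, so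
\begin{equation}\label{eq:star}
V(\Delta_i)+V(\Delta_{i+1})\le\bigl(P_*-\kappa_*\omega_i+\sigma\omega_{i-1}\bigr)+\bigl(P_*-\kappa_*\omega_{i+1}+\sigma\omega_{i+2}\bigr).
\end{equation}
Each bracket involves only a hinge and the fan of one of the two $2$'s.

Let $S$ be a big syllable of length $a$, and number the tetrahedra so that its hinges are $\Delta_0,\Delta_a$. The \emph{charge} $C(S)$ is the sum of $\sum_{j=1}^{a-1}V(\Delta_j)$ and one term for each hinge $\Delta_h$, $h\in\{0,a\}$: the term is $|s|V(\Delta_h)$ if the side has type $s\in\{\frac12,1\}$, and $P_*-\kappa_*\omega_h+\sigma\omega_1$ if it has type $*$.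

\begin{proposition}\label{prop:charge}
With $s,s'$ denoting the types of the sides of $S$,
\[
\operatorname{vol}(\phi)\le Nv_3+\sum_{S\ \mathrm{big}}\bigl(C(S)-(|s|+|s'|)v_3\bigr).
\]
\end{proposition}

\begin{proof}
Every non-hinge lies in the fan of exactly one big syllable. A hinge between two big syllables is counted twice with factor $\frac12$, and a hinge of type $1$ is counted once. The hinges of type $*$ come in pairs, the two hinges of a one between two $2$'s, and \eqref{eq:star} bounds their volume by the corresponding terms of the charges. The remaining hinges lie between two ones. There are $N-\sum_S(|s|+|s'|)$ of them in a period, and each has volume at most $v_3$.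
\end{proof}

It remains to bound $C(S)$ by a number free of angles. The next lemma says which weights make the angles cancel. For $\kappa>0$ put $P_{1/2}=\frac12\Psi(e^{2\kappa},1,1)$ and $P_1=\Psi(e^\kappa,1,1)$.

\begin{lemma}\label{lem:fan}
Let $S$ be a big syllable of length $a$ with sides of types $s,s'$, of which $n_*$ are of type $*$. Let $\kappa>0$, with $\kappa=\kappa_*$ if $n_*>0$. Let $B_0,\dots,B_a$ and $A_1,\dots,A_{a-1}$ be real numbers with $B_0=B_a=0$, $B_1=B_{a-1}=2\kappa$ and $A_j\ge\frac12(B_{j-1}+B_{j+1})+n_*\sigma$. Then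
\[
C(S)\le\Phi+P_s+P_{s'},\qquad \Phi=\sum_{j=1}^{a-1}\bigl(\Psi(e^{A_j},e^{B_j},1)-\pi B_j\bigr).
\]
\end{lemma}

\begin{proof}
For a hinge $\Delta_h$ of type $1$, \eqref{eq:psi} with weight $e^\kappa$ on $\omega_h$ gives $V(\Delta_h)\le P_1-\kappa\omega_h$. For type $\frac12$, weight $e^{2\kappa}$ gives $\frac12V(\Delta_h)\le P_{1/2}-\kappa\omega_h$. So the two hinge terms of $C(S)$ add up to at most $P_s+P_{s'}-\kappa(\omega_0+\omega_a)+n_*\sigma\omega_1$. For the fan, \eqref{eq:psi} with weights $e^{A_j},e^{B_j},1$ on the angles \eqref{eq:fan} gives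
\[
V(\Delta_j)\le\Psi(e^{A_j},e^{B_j},1)-\pi B_j-A_j\omega_j+\tfrac12B_j(\omega_{j-1}+\omega_{j+1}).
\]
Add all these bounds. The coefficient of $\omega_0$ is $\frac12B_1-\kappa=0$, and that of $\omega_a$ is $\frac12B_{a-1}-\kappa=0$. For $1\le j\le a-1$ the fan gives $\omega_j$ the coefficient $-A_j+\frac12(B_{j-1}+B_{j+1})$, where $B_0=B_a=0$ accounts for the ends. The hinges add $n_*\sigma$ when $j=1$, and $n_*>0$ only if $a=2$. All coefficients are $\le0$, and $\omega_j>0$.
\end{proof}

The parameter $\kappa$ may change from one syllable to the next, since each syllable bounds its own half of a shared hinge. The model computation is the case $a=2$, $e^{2\kappa}=\sqrt2$, $A_1=0$.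

\section{Fans of arbitrary length}\label{sec:long}

For a long fan the sum $\Phi$ has many terms, all nonnegative by Lemma~\ref{lem:psi}(c), and we need weights for which it stays bounded as $a\to\infty$. We look for a sequence $u_n$ such that $e^{u_{n-1}+u_{n+1}}$, $e^{2u_n}$, $1$ are the sides of a triangle with known angles. The identity $z^2-1=(z-1)(z+1)$ provides one: take $e^{u_n}=|z_n|$ with $z_{n+1}=z_n+1$. The resulting series can be summed exactly.

For $\operatorname{Im}z>0$ let $D(z)$ be the value of $V$ at the angles of the triangle with vertices $0,1,z$. With arguments in $(0,\pi)$, the side $|z-1|$ is opposite the angle $\arg z$, the side $|z|$ is opposite $\pi-\arg(z-1)$, and the side $1$ is opposite $\arg(z-1)-\arg z$.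

\begin{lemma}\label{lem:D}
$D(z^2)=2D(z)-2D(z+1)$ for $z$ in the open first quadrant.
\end{lemma}

\begin{proof}
We have $dV=-\sum_i\log(2\sin\theta_i)\,d\theta_i$ and $\sum_id\theta_i=0$. By the law of sines we may therefore replace $2\sin\theta_i$ by the opposite side, which gives
\[
dD(z)=-\log|z-1|\,d\arg z+\log|z|\,d\arg(z-1).
\]
Hence, on the open first quadrant, where $\operatorname{Im}z^2>0$,
\[
2\,dD(z)-2\,dD(z+1)=-2\log|z^2-1|\,d\arg z+2\log|z|\,d\bigl(\arg(z-1)+\arg(z+1)\bigr).
\]
The right side is $d\bigl(D(z^2)\bigr)$, because $d\arg z^2=2\,d\arg z$ and $d\arg(z^2-1)=d\arg(z-1)+d\arg(z+1)$. So $2D(z)-2D(z+1)-D(z^2)$ is constant. As $z\to2$ the angles of all three triangles tend to $(0,\pi,0)$, where $V=0$; the constant is $0$.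
\end{proof}

\begin{proposition}\label{prop:long}
Let $S$ be a big syllable of any length with sides of types $s,s'\in\{\frac12,1\}$. Then $C(S)\le G$, where
\[
G=4f(\tfrac\pi2)=3.66386,\qquad \tfrac{10}3v_3+\tfrac\pi6\log3=3.95837,\qquad 4v_3=4.05977
\]
for $\{s,s'\}=\{\frac12,\frac12\}$, $\{\frac12,1\}$, $\{1,1\}$ respectively.
\end{proposition}

\begin{proof}
Let $\eta\in(0,\frac\pi2]$ and, for $n\ge0$, $z_n=n+e^{\mathrm i\eta}$, $\psi_n=\arg z_n$, $u_n=\log|z_n|$. Then $u_0=0$, and $u_n$ increases since $|z_n|^2=n^2+2n\cos\eta+1$. Also $\psi_0=\eta$, $\psi_1=\frac\eta2$, and $\psi_n$ decreases, so $z_n$ lies in the open first quadrant for $n\ge1$. Put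
\[
S_n=\Psi(e^{u_{n-1}+u_{n+1}},e^{2u_n},1)-2\pi u_n\ge0\qquad(n\ge1).
\]

\emph{The sum of the $S_n$.} Since $z_n^2-1=z_{n-1}z_{n+1}$, the three weights are the sides of the triangle $0,1,z_n^2$, and the angles opposite the first two are $2\psi_n$ and $\pi-\psi_{n-1}-\psi_{n+1}$. By Lemma~\ref{lem:psi}(a),
\[
S_n=D(z_n^2)+2\psi_n(u_{n-1}+u_{n+1})-2(\psi_{n-1}+\psi_{n+1})u_n=D(z_n^2)+d_n-d_{n-1},
\]
where $d_n=2(\psi_nu_{n+1}-\psi_{n+1}u_n)$. Here $d_0=2\eta u_1$, and $d_n\to0$ because $\psi_n\le1/n$ and $u_n\le\log(n+1)$. By Lemma~\ref{lem:D}, $D(z_n^2)=2D(z_n)-2D(z_{n+1})$. The angles of the triangle $0,1,z_n$ are $\psi_n$, $\pi-\psi_{n-1}$, $\psi_{n-1}-\psi_n$; they tend to $(0,\pi,0)$, so $D(z_n)\to0$. The triangle $0,1,z_1$ is isosceles with apex angle $\pi-\eta$ at the vertex $1$, so $D(z_1)=f(\pi-\eta)$. Both parts telescope, and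
\[
\sum_{n\ge1}S_n=2f(\pi-\eta)-2\eta u_1 .
\]

\emph{The weights.} We run the sequence inward from both ends of the fan. Let $\nu(j)=\min(j,a-j)$, $B_j=2u_{\nu(j)}$, $A_j=u_{\nu(j)-1}+u_{\nu(j)+1}$ and $\kappa=u_1=\log(2\cos\frac\eta2)>0$. Then $B_0=B_a=0$ and $B_1=B_{a-1}=2\kappa$. For $1\le j\le a-1$, one of $\nu(j-1),\nu(j+1)$ equals $\nu(j)-1$ and the other is at most $\nu(j)+1$; since $u_n$ increases, $A_j\ge\frac12(B_{j-1}+B_{j+1})$. Each value of $\nu$ is taken at most twice and $S_n\ge0$, so Lemma~\ref{lem:fan} gives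
\[
C(S)\le4f(\pi-\eta)-4\eta\kappa+P_s+P_{s'} .
\]

\emph{The three cases.} For $\{\frac12,\frac12\}$ take $\eta=\frac\pi2$. Then $e^{2\kappa}=2$, $4\eta\kappa=\pi\log2$ and $2P_{1/2}=\Psi(2,1,1)=\pi\log2$. For the other types take $\eta=\frac\pi3$. Then $e^\kappa=\sqrt3$, $4\eta\kappa=\frac{2\pi}3\log3$ and $P_{1/2}=\frac12\Psi(3,1,1)=\frac\pi2\log3$. The triangle with sides $\sqrt3,1,1$ has apex angle $\frac{2\pi}3$, so $P_1=f(\frac{2\pi}3)+\frac\pi3\log3$. The bounds are $5f(\frac{2\pi}3)+\frac\pi6\log3$ and $6f(\frac{2\pi}3)$, with $f(\frac{2\pi}3)=\frac23v_3$.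
\end{proof}

\section{Short fans}\label{sec:short}

Proposition~\ref{prop:long} suffices for $a\ge6$. For $2\le a\le5$ we apply Lemma~\ref{lem:fan} with weights adapted to $a$, always with equality in the condition on $A_j$. The values of $\Psi$ come from Lemma~\ref{lem:psi}(a) and are collected in Table~\ref{tab:psi}; in addition $\Psi(\frac94,1,1)=\pi\log\frac94=2.54761$ by Lemma~\ref{lem:psi}(b).

\begin{table}[ht]
\centering\small
\begin{tabular}{c|c|c|c|c}
sides & angles (degrees) & $\Lambda$ of the angles & $V$ & $\Psi$\\ \hline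
$\sqrt2,1,1$ & 90, 45, 45 & $0,\ .45798,\ .45798$ & .91597 & 1.46036\\
$5/4,1,1$ & 77.364, 51.318, 51.318 & $.15107,\ .41411,\ .41411$ & .97929 & 1.28060\\
$25/16,1,1$ & 102.750, 38.625, 38.625 & $-.15240,\ .48987,\ .48987$ & .82734 & 1.62767\\
$5/4,441/400,1$ & 72.774, 57.398, 49.828 & $.20383,\ .36264,\ .42542$ & .99189 & 1.37307\\
$21/20,25/16,1$ & 41.544, 99.287, 39.169 & $.47699,\ -.11164,\ .48771$ & .85306 & 1.66180\\
$441/400,25/16,1$ & 44.579, 95.880, 39.541 & $.46050,\ -.07096,\ .48616$ & .87571 & 1.69846\\
$\sqrt2,2,1$ & 41.410, 110.705, 27.885 & $.47765,\ -.24251,\ .50626$ & .74140 & 2.33115\\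
$4/3,1,1$ & 83.621, 48.190, 48.190 & $.07694,\ .43720,\ .43720$ & .95134 & 1.37119\\
$16/9,1,1$ & 125.468, 27.266, 27.266 & $-.38791,\ .50542,\ .50542$ & .62294 & 1.88289\\
$4/3,16/9,1$ & 47.922, 98.252, 33.826 & $.43905,\ -.09933,\ .50380$ & .84352 & 2.07078\\
$3/2,1,1$ & 97.181, 41.410, 41.410 & $-.08654,\ .47765,\ .47765$ & .86876 & 1.55648\\
$\sqrt3,9/4,1$ & 47.113, 107.861, 25.026 & $.44454,\ -.21098,\ .50047$ & .73403 & 2.71231\\
$9/4,3,1$ & 34.622, 130.751, 14.626 & $.50216,\ -.42967,\ .42782$ & .50031 & 3.49741\\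
$1.9,9/4,1$ & 56.975, 96.839, 26.186 & $.36648,\ -.08245,\ .50342$ & .78745 & 2.79631\\
$2.85,3.61,1$ & 35.065, 133.306, 11.629 & $.50113,\ -.44731,\ .38642$ & .44025 & 4.06791
\end{tabular}
\caption{Values of $\Psi=V+\sum\theta_i\log\ell_i$ (angles in radians in this sum) for Euclidean triangles with sides $\ell_1,\ell_2,\ell_3$. The angles are opposite the sides, in the order listed.}\label{tab:psi}
\end{table}

The table is computed as follows. The law of cosines gives the angles to within $0.001^\circ<1.8\cdot10^{-5}$ radians. The product formula for the sine gives $-\log\frac{\sin t}t=\sum_{n\ge1}\frac{\zeta(2n)}n(\frac t\pi)^{2n}$, and integration gives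
\[
\Lambda(\theta)=\theta\Bigl(1-\log2\theta+\frac{\theta^2}{18}+\frac{\theta^4}{900}+\frac{\theta^6}{19845}+\frac{\theta^8}{340200}+\sum_{n\ge5}\frac{\zeta(2n)}{n(2n+1)}\Bigl(\frac\theta\pi\Bigr)^{2n}\Bigr).
\]
For $\theta\le\frac\pi3$ the last sum contributes at most $\frac\pi3\cdot\frac{\zeta(10)}{55}\cdot9^{-5}\cdot\frac98<10^{-6}$. Larger angles are reduced to this range by $\Lambda(\pi-\theta)=-\Lambda(\theta)$ and by $\Lambda(\frac\pi2-x)=\Lambda(x)-\frac12\Lambda(2x)$ with $x\le\frac\pi6$, which is the duplication formula. The derivative of $\Lambda(\theta)+\theta\log\ell_i$ at $\theta_i$ is the logarithm of the circumradius $1/(2\sin\theta_3)$, which lies between $\frac12$ and $2.5$ in every row; so rounding the three angles changes $\Psi$ by less than $6\cdot10^{-5}$. The entries for $\Psi$ are accurate to $10^{-4}$, and the proof tolerates errors of $5\cdot10^{-4}$.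

The choices of weights and the resulting values of $\Phi$ are these.
\begin{itemize}
\item $a=2$: $B_1=2\kappa$, $A_1=n_*\sigma$, $\Phi=\Psi(e^{n_*\sigma},e^{2\kappa},1)-2\pi\kappa$. For types $(\frac12,\frac12)$ take $e^{2\kappa}=\sqrt2$, so $\Phi=1.46036-1.08879$. Otherwise take $\kappa=\kappa_*$, with $2\pi\kappa_*=1.40205$; the values of $\Psi$ are $1.62767$, $1.66180$, $1.69846$ for $n_*=0,1,2$, and $P_{1/2}=.81384$, $P_1=1.28060$, $P_*=1.37307-.15328=1.21979$.
\item $a=3$: $B_1=B_2=2\kappa$, $A_1=A_2=\kappa$, $\Phi=2\Psi(e^\kappa,e^{2\kappa},1)-4\pi\kappa$. For types $(1,1)$ take $e^\kappa=\sqrt2$, so $\Phi=4.66230-4.35517$. Otherwise take $e^\kappa=\frac43$, so $\Phi=4.14156-3.61512$, $P_{1/2}=.94145$, $P_1=1.37119$.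
\item $a=4$: $e^\kappa=\frac32$, $(e^{B_j})=(\frac94,3,\frac94)$, $(e^{A_j})=(\sqrt3,\frac94,\sqrt3)$, so $\Phi=2(2.71231)+3.49741-8.54662$, $P_{1/2}=1.27381$, $P_1=1.55648$.
\item $a=5$: $e^\kappa=\frac32$, $(e^{B_j})=(\frac94,3.61,3.61,\frac94)$, $(e^{A_j})=(1.9,2.85,2.85,1.9)$, so $\Phi=2(2.79631)+2(4.06791)-13.16100$, with the same $P_{1/2},P_1$.
\end{itemize}
Table~\ref{tab:demand} lists the bound $G=\Phi+P_s+P_{s'}$ for $C(S)$ and a four-decimal upper bound $\delta_a(s,s')$ for $c\bigl(G-(|s|+|s'|)v_3\bigr)$. This number, the \emph{demand}, is the excess entropy that the syllable has to supply. It is symmetric in $s,s'$.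

\begin{table}[ht]
\centering\small
\begin{tabular}{c|c|c|c|c|c}
$a$ & $(s,s')$ & $\Phi$ & $P_s+P_{s'}$ & $G$ & $\delta_a(s,s')$\\ \hline
2 & $(1/2,1/2)$ & .37157 & 1.46036 & 1.83193 & .3874\\
 & $(1/2,1)$ & .22562 & 2.09444 & 2.32006 & .3782\\
 & $(1,1)$ & .22562 & 2.56120 & 2.78682 & .3589\\
 & $(1/2,*)$ & .25975 & 2.03363 & 2.29338 & .3656\\
 & $(1,*)$ & .25975 & 2.50039 & 2.76014 & .3463\\
 & $(*,*)$ & .29641 & 2.43958 & 2.73599 & .3348\\ \hline
3 & $(1/2,1/2)$ & .52644 & 1.88289 & 2.40933 & .6612\\
 & $(1/2,1)$ & .52644 & 2.31264 & 2.83908 & .6243\\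
 & $(1,1)$ & .30713 & 2.92072 & 3.22785 & .5680\\ \hline
4 & $(1/2,1/2)$ & .37541 & 2.54761 & 2.92302 & .9047\\
 & $(1/2,1)$ & .37541 & 2.83029 & 3.20570 & .7982\\
 & $(1,1)$ & .37541 & 3.11296 & 3.48837 & .6917\\ \hline
5 & $(1/2,1/2)$ & .56744 & 2.54761 & 3.11505 & .9958\\
 & $(1/2,1)$ & .56744 & 2.83029 & 3.39773 & .8892\\
 & $(1,1)$ & .56744 & 3.11296 & 3.68040 & .7827\\ \hline
$\ge6$ & $(1/2,1/2)$ & & & 3.66386 & 1.2560\\
 & $(1/2,1)$ & & & 3.95837 & 1.1550\\
 & $(1,1)$ & & & 4.05977 & .9625
\end{tabular}
\caption{Upper bounds $G$ for the charge of a big syllable of length $a$ with sides of types $s,s'$, and the demand $\delta_a(s,s')$. The rows $a\ge6$ come from Proposition~\ref{prop:long}.}\label{tab:demand}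
\end{table}

The entries of Table~\ref{tab:psi} enter $G$ with coefficients of total size at most $3$ for $a=2$ and at most $6$ for $a=3,4,5$. Errors of $5\cdot10^{-4}$ in these entries thus change $cG$ by less than $0.0008$ and $0.0015$ respectively. For every big syllable $S$ of length $a$ we conclude that
\begin{equation}\label{eq:demand}
c\bigl(C(S)-(|s|+|s'|)v_3\bigr)\le\delta_a(s,s')+\begin{cases}0.0008,&a=2,\\0.0015,&a\ge3.\end{cases}
\end{equation}

\begin{remark}\label{rem:star}
Type $*$ cannot be merged with type $1$. The word $R^2L$ has a single block, so $\hat e=\log(2+\sqrt3)-2\log\mu<0.3546$ for every start value. Suppose both sides of the $2$ were treated as type $1$, with $A_1=0$ and any $\kappa>0$. Lemma~\ref{lem:psi}(b) at $t=m$ and $t=\pi-m$ gives $G=\Psi(e^{2\kappa},1,1)+2\Psi(e^\kappa,1,1)-2\pi\kappa\ge f(m)+2f(\pi-m)$ for every $m$. Take $m=102.750^\circ$. Since $f$ decreases on $[\frac\pi3,\pi]$, rows two and three of Table~\ref{tab:psi} give $G\ge.82734+2(.97929)$, a demand above $0.358$.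
\end{remark}

\section{Supply exceeds demand}\label{sec:compare}

Blocks correspond to big syllables, and the data of a block $(1^k,a)$ determine the types. The right side has type $\frac12$ for end I, type $*$ for end III with $a=2$, and type $1$ otherwise. The left side and the start value $\beta$ are read off from the end of the previous block:
\begin{itemize}
\item $k=0$: previous end I, $\beta=0.40$, left type $\frac12$;
\item $k\ge2$: previous end II, $\beta=0.43$, left type $1$;
\item $k=1$, $a=2$: previous end III; if the previous big syllable is a $2$, then $\beta=0.43$ and the left type is $*$; if it is $\ge3$, then $\beta=0.46$ and the left type is $1$;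
\item $k=1$, $a\ge3$: previous end IV, $\beta=0.41$, left type $1$.
\end{itemize}

\begin{proposition}\label{prop:supply}
For every block, $\hat e\ge\delta_2(s,s')+0.006$ if $a=2$, and $\hat e\ge\delta_a(s,s')+0.011$ if $a\ge3$.
\end{proposition}

\begin{proof}
For $k\ge2$, Lemma~\ref{lem:block}(c) with $\beta=0.43<1/\mu$ and $y=a+\alpha$ shows that $\hat e$ is at least the value of the same expression for $k=3$, where $p_3=3.86$ and $r_3=2.43$.

\emph{The case $a=2$.} The four starts have $(p_k,r_k)=(1,.40)$, $(1.43,1)$, $(1.46,1)$, $(3.86,2.43)$, and $\beta'=.40,.43,.43,.41$ for the ends I--IV. By Lemma~\ref{lem:block}(b), $E$ decreases in $\alpha$ if and only if $\beta'(2p_k+r_k)>p_k$. For the last three starts this holds already for $\beta'=.40$: $1.544>1.43$, $1.568>1.46$, $4.06>3.86$. For the first start $2.4\,\beta'$ equals $.96$, $1.032$, $1.032$, $.984$, so $E$ increases for ends I and IV and decreases for ends II and III. We therefore evaluate $E$ at the upper endpoint $\frac12,\frac23,\frac34,1$ of the range of $\alpha$, except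 for $k=0$ with ends I and IV, where we use the lower endpoints $0$ and $\frac34$. Table~\ref{tab:two} shows the results. The smallest difference is $.3843-.3782=.0061$.

\begin{table}[ht]
\centering\small
\begin{tabular}{l|c|c|c|c}
start & end I & end II & end III & end IV\\
(left type) & right $1/2$ & right $1$ & right $*$ & right $1$\\ \hline
$k=0$ & $2.4/1$ & $9.2/3.86$ & $3.15/1.3225$ & $3.15/1.3075$\\
($1/2$) & .3942 (.3874) & .3873 (.3782) & .3866 (.3656) & .3980 (.3782)\\ \hline
$k=1$ after $2$ & $4.575/1.2$ & $14.44/3.86$ & $4.9325/1.3225$ & $5.29/1.41$\\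
($*$) & .3758 (.3656) & .3569 (.3463) & .3538 (.3348) & .3598 (.3463)\\ \hline
$k=1$ after $\ge3$ & $4.65/1.2$ & $14.68/3.86$ & $5.015/1.3225$ & $5.38/1.41$\\
($1$) & .3921 (.3782) & .3733 (.3589) & .3704 (.3463) & .3766 (.3589)\\ \hline
$k\ge2$, via $k=3$ & $12.08/1.2$ & $38.17/3.86$ & $13.045/1.3225$ & $14.01/1.41$\\
($1$) & .3843 (.3782) & .3665 (.3589) & .3640 (.3463) & .3713 (.3589)
\end{tabular}
\caption{Blocks with $a=2$. Upper line: the value of $E$ at the extreme $\alpha$ (for end II numerator and denominator are multiplied by $3$). Lower line: $\log E-(k+1)\log\mu$ rounded down, and the demand $\delta_2(s,s')$ in parentheses.}\label{tab:two}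
\end{table}

\emph{The case $a\ge3$.} Now $\beta'=.40,.43,.46,.41$ for the ends I--IV. If $k=0$, then $E=(a+.4+\alpha)/(1+\beta'\alpha)$, which decreases in $\alpha$ because $\beta'(a+.4)\ge.4\cdot3.4>1$. If $k=1$, then $p_1=1.41$ and $r_1=1$. The case $k\ge2$ is dominated by $k=1$: for $y\ge3$,
\[
\frac{3.86y+2.43}{\mu^3}-\frac{1.41y+1}{\mu}\ge.039y-.045>0 .
\]
So for all $k\ge1$ we have $\hat e\ge\log E_1-2\log\mu$ with $E_1=(1.41(a+\alpha)+1)/(1+\beta'\alpha)$, and $E_1$ decreases in $\alpha$ because $\beta'(1.41a+1)\ge.4\cdot5.23>1.41$. At the upper endpoints $\alpha=\frac12,\frac23,\frac34,1$ the denominators are $1.2$, $3.86/3$, $1.345$, $1.41$. The values at these endpoints increase with $a$, so $a=6$ covers all $a\ge6$. Rounded down, they are: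
\begin{center}\small
\begin{tabular}{c|cccc|cccc}
 & \multicolumn{4}{c|}{$E$ for $k=0$} & \multicolumn{4}{c}{$E_1$ for $k\ge1$}\\
$a$ & I & II & III & IV & I & II & III & IV\\ \hline
3 & 3.2500 & 3.1606 & 3.0855 & 3.1205 & 4.9458 & 4.7953 & 4.6747 & 4.7092\\
4 & 4.0833 & 3.9378 & 3.8289 & 3.8297 & 6.1208 & 5.8911 & 5.7230 & 5.7092\\
5 & 4.9166 & 4.7150 & 4.5724 & 4.5390 & 7.2958 & 6.9870 & 6.7713 & 6.7092\\
6 & 5.7500 & 5.4922 & 5.3159 & 5.2482 & 8.4708 & 8.0829 & 7.8197 & 7.7092
\end{tabular}
\end{center}
Ends II, III, IV all give right type $1$, so we take the minimum over them. Subtracting $\log\mu$ or $2\log\mu$ from the logarithms gives the following lower bounds for $\hat e$, with the demands in parentheses.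
\begin{center}\small
\begin{tabular}{c|c|c|c|c}
 & $k=0$, I & $k=0$, II--IV & $k\ge1$, I & $k\ge1$, II--IV\\
$a$ & $(1/2,1/2)$ & $(1/2,1)$ & $(1,1/2)$ & $(1,1)$\\ \hline
3 & .6974 (.6612) & .6454 (.6243) & .6361 (.6243) & .5797 (.5680)\\
4 & .9257 (.9047) & .8613 (.7982) & .8492 (.7982) & .7796 (.6917)\\
5 & 1.1114 (.9958) & 1.0314 (.8892) & 1.0248 (.8892) & .9410 (.7827)\\
$\ge6$ & 1.2679 (1.2560) & 1.1766 (1.1550) & 1.1742 (1.1550) & 1.0799 (.9625)
\end{tabular}
\end{center}
The smallest difference is $.5797-.5680=.0117$.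
\end{proof}

\section{Proof of the theorem}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose first that $b(\phi)=0$, so that $\phi$ is conjugate to $\pm(RL)^n$ with $n\ge1$. Then $\phi^2$ is conjugate to $(RL)^{2n}$, so $\operatorname{ent}(\phi)=n\operatorname{ent}(RL)=2n\log\mu$ and $\operatorname{vol}(\phi)=n\operatorname{vol}(RL)=2nv_3$. The ratio is $c$, and the inequality is an equality.

Suppose that $b(\phi)\ge1$. After replacing $\phi$ by $\phi^2$ we may take the sign $+$. Since $0.006-0.0008$ and $0.011-0.0015$ exceed $0.005$, Proposition~\ref{prop:supply} and \eqref{eq:demand} give $\hat e\ge c\bigl(C(S)-(|s|+|s'|)v_3\bigr)+\frac1{200}$ for each big syllable $S$ and its block. By Lemma~\ref{lem:block}(a), the identity $\log\mu=cv_3$ and Proposition~\ref{prop:charge},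
\begin{align*}
\operatorname{ent}(\phi)=N\log\mu+\sum\hat e&\ge c\Bigl(Nv_3+\sum_{S\ \mathrm{big}}\bigl(C(S)-(|s|+|s'|)v_3\bigr)\Bigr)+\frac{b(\phi)}{200}\\
&\ge c\operatorname{vol}(\phi)+\frac{b(\phi)}{200}.
\end{align*}
The ratio $\operatorname{ent}/\operatorname{vol}$ is therefore $c$ when $b=0$ and larger than $c$ when $b\ge1$. As $\tau_1\tau_2^{-1}=RL$, this gives the value of $\mathcal I(\Sigma_{1,1})$ and the list of classes that attain it.
\end{proof}

\begin{remark}
The value $c$ is not isolated in the set of ratios. Let $\phi_n=R^2L(RL)^{n-1}$, so that $N=2n$ and $b=1$. Take all $\beta_j=1/\mu$ in \eqref{eq:beta}. Since $1+1/\mu=\mu$, each one contributes the factor $\mu$, and the syllable $2$ contributes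
\[
\frac{2+\alpha+1/\mu}{1+\alpha/\mu}=\mu\Bigl(1+\frac1{\mu+\alpha}\Bigr)<2\mu .
\]
So $\operatorname{ent}(\phi_n)<2n\log\mu+\log2$. Futer's bound $\operatorname{vol}\ge Nv_3$, from the appendix to \cite{G}, gives $\operatorname{vol}(\phi_n)\ge2nv_3$. Together with Theorem~\ref{thm:main},
\[
c<\frac{\operatorname{ent}(\phi_n)}{\operatorname{vol}(\phi_n)}<c+\frac{\log2}{2nv_3}\longrightarrow c .
\]
\end{remark}

\begin{thebibliography}{9}

\bibitem{EV}
\emph{Entropy versus volume for pseudo-Anosovs},
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?urlId=em\%2F1259158505}.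

\bibitem{G}
Gu\'eritaud, with an appendix by Futer, \emph{Geom. Topol.} \textbf{10} (2006), 1239--1284.

\bibitem{La}
Lackenby, \emph{Comment. Math. Helv.} \textbf{78} (2003).

\end{thebibliography}
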